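# A translation-invariant subspace of $C(\mathbf R^n)$, $n>1$, that contains no irreducible subspace

## 1. Translation-invariant subspaces, compactly supported measures, reduced subspaces

Throughout, $n\ge1$ and $C(\mathbf R^n)$ is the space of continuous complex-valued functions on $\mathbf R^n$ with the topology of uniform convergence on compact sets. It is a separable Fréchet space.

**Definition (translation-invariant subspace).** A translation-invariant subspace of $C(\mathbf R^n)$ is a closed linear subspace $V$ such that $f(\cdot-a)\in V$ for all $f\in V$ and $a\in\mathbf R^n$.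

For example, for $n=2$ the functions $f$ with $\partial_1f+i\partial_2f=0$ (in the sense of distributions) form such a subspace: they are the holomorphic functions of $x_1+ix_2$, and a locally uniform limit of holomorphic functions is holomorphic. This example will come back twice.

**Definition (irreducible).** A translation-invariant subspace $V\ne\{0\}$ is irreducible if its only translation-invariant subspaces are $\{0\}$ and $V$.

For $\lambda\in\mathbf C^n$ the exponential $e^{i(\lambda,x)}$ spans a one-dimensional translation-invariant subspace, which is irreducible. The span of $1$ and $x_1$ is translation-invariant but not irreducible, since it contains the constants.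

**Definition (measures and transforms).** $M_c(\mathbf R^n)$ is the space of complex measures with compact support. It is the dual of $C(\mathbf R^n)$, and an algebra under convolution. For $\mu\in M_c(\mathbf R^n)$ put
$$\hat\mu(z)=\int e^{i(z,x)}\,d\mu(x)\quad(z\in\mathbf C^n),\qquad (T_\mu f)(y)=\int f(x+y)\,d\mu(x).$$

For example, $\hat\delta_a(z)=e^{i(z,a)}$ and $T_{\delta_a}f=f(\cdot+a)$. If $\mu$ is supported in $\{|x|\le R\}$, then $\hat\mu$ is entire and $|\hat\mu(z)|\le\|\mu\|e^{R|{\rm Im}\,z|}$. We identify $\varphi\in C_c^\infty(\mathbf R^n)$ with the measure $\varphi\,dx$. The operator $T_\mu$ is continuous on $C(\mathbf R^n)$, commutes with translations, and satisfies $T_\mu T_\nu=T_{\mu*\nu}$ and $\widehat{\mu*\nu}=\hat\mu\hat\nu$. Exponentials are eigenvectors: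
$$T_\mu e^{i(\lambda,\cdot)}=\hat\mu(\lambda)\,e^{i(\lambda,\cdot)} .\tag{1}$$

If $W$ is a translation-invariant subspace, then $T_\mu W\subset W$. Indeed, let $f\in W$ and let $\nu\in M_c$ annihilate $W$. Then $T_\nu f(x)=\int f(x+y)\,d\nu(y)=0$ for every $x$, because the translate $f(\cdot+x)$ lies in $W$. By Fubini $\int T_\mu f\,d\nu=\int T_\nu f\,d\mu=0$. Since this holds for every $\nu$ annihilating $W$, the Hahn–Banach theorem gives $T_\mu f\in W$.

Conversely, translation-invariant subspaces can be produced from ideals. If $J\subset M_c$ is an ideal, then $V=\{f:\int f\,d\mu=0\ \forall\mu\in J\}$ is closed, and it is translation-invariant because $\mu*\delta_a\in J$ for $\mu\in J$. For the same reason $T_\mu f(y)=\int f\,d(\mu*\delta_y)=0$ for $f\in V$, $\mu\in J$. For example, $J=\{\mu:\hat\mu(\lambda)=0\}$ gives the span of $e^{i(\lambda,x)}$: a functional vanishing at this exponential is exactly an element of $J$, so use Hahn–Banach.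

**Definition (reduced).** A closed translation-invariant subspace $W$ is reduced if for all $\mu\in M_c(\mathbf R^n)$ and $m\ge1$: $T_\mu^m|_W=0$ implies $T_\mu|_W=0$.

The span of an exponential is reduced: by (1), $T_\mu$ acts on it as the scalar $\hat\mu(\lambda)$. The span $W$ of $1$ and $x_1$ is not reduced: for $\mu=\delta_{e_1}-\delta_0$ we have $T_\mu1=0$ and $T_\mu x_1=1$, so $T_\mu^2|_W=0$ while $T_\mu|_W\ne0$. The space $\{0\}$ is reduced.

We can now pose the question, which comes from the paper "On Schwartz's Theorem For The Motion Group" (doi:10.5802/aif.776).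

**Question.** Let $n>1$. Does every translation-invariant subspace $V\ne\{0\}$ of $C(\mathbf R^n)$ contain an irreducible subspace?

## 2. One variable, finite dimension, and a single equation

For $n=1$ the answer is yes. Schwartz's theorem states that every closed translation-invariant subspace of $C(\mathbf R)$ is spanned by the polynomial-exponential functions it contains. In particular every nonzero such subspace contains an exponential, hence an irreducible subspace. For $n>1$ the analogue of Schwartz's theorem is known to fail, so this route is closed; but failure of spectral synthesis does not by itself answer the question.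

Two cases can be done by hand in every dimension.

*Finite-dimensional $V\ne\{0\}$.* The translations are commuting operators on a finite-dimensional complex space, so they have a common eigenvector $f\ne0$: $f(x+a)=c(a)f(x)$. If $f(0)=0$, then $f(a)=c(a)f(0)=0$ for all $a$, which is excluded. So $c(a)=f(a)/f(0)$ is continuous and $c(a+b)=c(a)c(b)$. Hence $c(a)=e^{i(\lambda,a)}$ for some $\lambda\in\mathbf C^n$, and $V$ contains an exponential.

*One equation, $V=\ker T_\mu$ with $\mu\ne0$.* By (1), $V$ contains $e^{i(\lambda,x)}$ if and only if $\hat\mu(\lambda)=0$. Suppose $\hat\mu$ has no zero. Then $\hat\mu=e^{h}$ with $h$ entire and ${\rm Re}\,h\le C(1+|z|)$, so $h$ is a polynomial of degree at most $1$ and $\hat\mu(z)=c\,e^{(z,w)}$ with $w\in\mathbf C^n$. As $\hat\mu$ is bounded on $\mathbf R^n$, $w=ip$ with $p\in\mathbf R^n$. So $\mu=c\delta_p$, and $\ker T_\mu=\{0\}$. Thus a nonzero $\ker T_\mu$ always contains an exponential.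

A counterexample must therefore be infinite-dimensional and must satisfy many equations, whose transforms have no common zero.

## 3. Irreducible subspaces are reduced; the two theorems

The natural plan for a negative answer is to build a $V$ without exponentials. This does not finish the job: nothing said so far shows that an irreducible subspace of $C(\mathbf R^n)$ is the span of an exponential. We need a property that every irreducible subspace has. Here is the one we use.

**Lemma 3.** Every irreducible subspace $W$ is reduced.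

*Proof.* Let $\mu\in M_c$. Then $W\cap\ker T_\mu$ is a translation-invariant subspace of $W$, so it is $W$ or $\{0\}$. In the first case $T_\mu|_W=0$. In the second, $T_\mu:W\to W$ is injective, hence so is $T_\mu^m$, and $T_\mu^m|_W\ne0$ because $W\ne\{0\}$. $\square$

**Theorem 1.** For every $n\ge2$ there is a translation-invariant subspace $V\ne\{0\}$ of $C(\mathbf R^n)$ containing no irreducible subspace.

**Theorem 2.** For every $n\ge 2$ the space $V\ne\{0\}$ can be chosen so that its only reduced closed translation-invariant subspace is $\{0\}$. For $n=2$ it can moreover be chosen so that every $f\in V$ satisfies, in the sense of distributions,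
$$\partial_1f+i\,\partial_2f=-f(x_1+1,x_2)-i\,f(x_1,x_2+1).\tag{2}$$

Theorem 2 implies Theorem 1: an irreducible $W\subset V$ would be nonzero and, by Lemma 3, reduced.

It suffices to prove Theorem 2 for $n=2$. Given $V\subset C(\mathbf R^2)$, let $V_n$ be the set of functions $x\mapsto f(x_1,x_2)$ on $\mathbf R^n$ with $f\in V$. The map from $V$ onto $V_n$ is a topological isomorphism that commutes with the translations in $x_1,x_2$, and the other translations act trivially on $V_n$. So $V_n$ is closed and translation-invariant, and its translation-invariant subspaces $W_n$ correspond to those, $W$, of $V$. If $W_n$ is reduced, so is $W$: from $T_\mu^m|_W=0$ we get $T_{\mu\otimes\delta_0}^m|_{W_n}=0$, hence $T_{\mu\otimes\delta_0}|_{W_n}=0$, that is, $T_\mu|_W=0$. So $W=\{0\}$ and $W_n=\{0\}$.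

From now on $n=2$, $z=(u,v)\in\mathbf C^2$, and
$$s(z)=e^{|{\rm Im}\,u|+|{\rm Im}\,v|}.$$
The letters $C,c$ denote positive constants that may change from line to line.

## 4. Roots of a decay condition, and why a straight line is not enough

We want $V\ne\{0\}$ on which there are operators $T_{g_L}$ with $T_{g_L}^{m_L}=0$ that tend to the identity, at least after smoothing. On a reduced $W\subset V$ each $T_{g_L}$ vanishes, so in the limit $W=\{0\}$.

In terms of transforms: $V$ is the annihilator of an ideal $J$, and we need $\hat g_L^{\,m_L}\in\hat J$ with $\hat g_L$ close to $1$. Ideals defined by vanishing at points are of no use, since a root of a function vanishing at a point vanishes there as well. A decay condition at infinity behaves differently. Let $\zeta$ run over a quadrant ${\rm Re}\,\zeta>3$, ${\rm Im}\,\zeta>3$, and ask for decay like $e^{-{\rm Im}\,\zeta^2}$, up to factors $e^{A|\zeta|}$. The function $e^{i\zeta^2/m}$ has modulus $e^{-{\rm Im}\,\zeta^2/m}$. It does not satisfy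 the condition when $m\ge2$, its $m$-th power does, and it tends to $1$ pointwise as $m\to\infty$.

The first thing to try is to place the quadrant on a complex line in $\mathbf C^2$, say $v=iu$, and to take
$$J_{\rm line}=\{\mu\in M_c(\mathbf R^2):\ \exists A:\ |\hat\mu(\zeta,i\zeta)|\le Ae^{-{\rm Im}\,\zeta^2+A|\zeta|}\ \text{ for }{\rm Re}\,\zeta>3,\ {\rm Im}\,\zeta>3\}.$$
This fails because of the following fact. We use here and later the Phragmén–Lindelöf theorem: if $f$ is holomorphic in an open sector of opening $\pi/2$, continuous on the closure, $|f|\le M$ on the boundary, and $|f(\zeta)|\le C'e^{C'|\zeta|}$ in the sector, then $|f|\le M$ in the sector.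

**Lemma 4.** Let $f$ be entire on $\mathbf C$ with $|f(w)|\le Ce^{C|w|}$, and suppose that for every $K>0$ there is $A_K$ with $|f(t)|\le A_Ke^{-Kt}$ for $t\ge0$. Then $f=0$.

*Proof.* Say that $f$ decays fast on a ray if such a bound, for every $K$, holds on it. On $\{{\rm Re}\,w\ge0,\ {\rm Im}\,w\ge0\}$ consider $f(w)e^{(K+iC)w}$. On the positive real axis its modulus is $|f(t)|e^{Kt}\le A_K$, and at $w=iy$ it is $|f(iy)|e^{-Cy}\le C$. By Phragmén–Lindelöf $|f(w)|\le\max(A_K,C)\,e^{-K{\rm Re}\,w+C\,{\rm Im}\,w}$ in this quadrant, for every $K$. On $w=te^{i\pi/4}$ the exponent is $(C-K)t/\sqrt2$, so $f$ decays fast on the ray $\arg w=\pi/4$. Applying this to $\overline{f(\bar w)}$ and to rotations of $f$, we see that fast decay on a ray gives fast decay on the two rays at angle $\pi/4$ from it. Hence $f$ decays fast on all rays $\arg w=k\pi/4$. Then $f$ is bounded on the sides of the four quadrants, so bounded in $\mathbf C$ by Phragmén–Lindelöf, so constant, and it tends to $0$ on a ray. So $f=0$.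 $\square$

For $\mu\in J_{\rm line}$ put $f(w)=\hat\mu(e^{i\pi/4}w,ie^{i\pi/4}w)$. It has exponential type, and since ${\rm Im}(e^{i\pi/4}t)^2=t^2$ we have $|f(t)|\le Ae^{-t^2+At}$ for $t>3\sqrt2$. So $f=0$. Hence $J_{\rm line}$ consists of the $\mu$ with $\hat\mu(\zeta,i\zeta)=0$ for all $\zeta\in\mathbf C$, and its annihilator contains every exponential $e^{i\zeta(x_1+ix_2)}$: the decay condition has turned into a vanishing condition.

The failure comes entirely from the part of the line outside the quadrant: inside the quadrant $e^{i\zeta^2/m}$ is a perfectly good function, but no nonzero function of exponential type on the whole line decays like this. The way out is to keep the quadrant and change what lies beyond its two edges. We replace the line $v-iu=0$ by the curve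
$$v-iu=e^{iu}+ie^{iv}.$$
Where ${\rm Im}\,u$ and ${\rm Im}\,v$ are positive the right side is bounded, so there the curve stays close to the line. Beyond the edges the exponentials become large and the curve is entirely different. Replacing (in the transforms) $u,v$ by $-i\partial_1,-i\partial_2$ and $e^{iu},e^{iv}$ by unit shifts, the line corresponds to $\partial_1f+i\partial_2f=0$ and the curve to equation (2).

## 5. The curve $v-iu=e^{iu}+ie^{iv}$

Let
$$b(y)=y-ie^{iy},\qquad b'(y)=1+e^{iy},\qquad b''(y)=ie^{iy},$$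
$$E(u,v)=b(v)-ib(u)=v-iu-e^{iu}-ie^{iv},\qquad Z=\{E=0\}\subset\mathbf C^2 .\tag{3}$$
Thus $E_u=-ib'(u)$ and $E_v=b'(v)$, and $Z$ is the curve $b(v)=ib(u)$.

**Step 1. $Z$ is smooth, quantitatively.** This step provides a coordinate near each point of $Z$, with control. We claim:
$$|E(u,v)|<1\ \Longrightarrow\ \max(|b'(u)|,|b'(v)|)\ge\tfrac1{10}.\tag{4}$$
Suppose $|1+e^{iu}|<\frac1{10}$ and $|1+e^{iv}|<\frac1{10}$. Then $e^{iu}=-(1-\delta)$ with $|\delta|<\frac1{10}$, and $|\log(1-\delta)|\le-\log0.9<0.2$, so $u$ is within $0.2$ of some $(2j+1)\pi$; likewise $|{\rm Im}\,v|\le0.2$. Write $E=v-iu+1+i-(1+e^{iu})-i(1+e^{iv})$. Its imaginary part is ${\rm Im}\,v-{\rm Re}\,u+1$ up to an error at most $0.2$, so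
$$|{\rm Im}\,E|\ge|1-(2j+1)\pi|-0.6\ge\pi-1.6>1,$$
a contradiction. So $dE\ne0$ on $Z$, and $Z$ is a closed one-dimensional complex submanifold of $\mathbf C^2$. On $Z$ we have $E_u\,du+E_v\,dv=0$, and
$$\varpi=\frac{du}{E_v}=-\frac{dv}{E_u}$$
is a nowhere vanishing holomorphic $1$-form on $Z$.

**Step 2. Inverting $b$ in the upper half-plane.** This step gives the chart over the quadrant. Let $H=\{{\rm Im}\,y>0\}$. There ${\rm Re}\,b'=1+{\rm Re}\,e^{iy}>0$, and $H$ is convex, so $b$ is injective on $H$ (for $y_1\ne y_2$, $\frac{b(y_2)-b(y_1)}{y_2-y_1}=\int_0^1b'(y_1+t(y_2-y_1))\,dt$ has positive real part). If ${\rm Im}\,\xi>1$, there is a unique $y=:\beta(\xi)\in H$ with $b(y)=\xi$; moreover $\beta$ is holomorphic and $|\beta(\xi)-\xi|<1$. Indeed, on $\{{\rm Im}\,y\ge{\rm Im}\,\xi-1\}\subset H$ we have $|e^{iy}|\le e^{-({\rm Im}\,\xi-1)}<1$. So $y\mapsto\xi+ie^{iy}$ maps this closed convex set into itself, and it is a contraction since its derivative is $-e^{iy}$. Its fixed point $y$ satisfies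 $b(y)=\xi$ and $|y-\xi|=|e^{iy}|<1$. Uniqueness in $H$ is injectivity, and holomorphy follows from $b'\ne0$ on $H$.

**Step 3. The quadrant on $Z$.** Put
$$Q'=\{{\rm Re}\,\zeta>2,\ {\rm Im}\,\zeta>2\},\qquad Q=\{{\rm Re}\,\zeta>3,\ {\rm Im}\,\zeta>3\},\qquad\gamma(\zeta)=(\beta(\zeta),\beta(i\zeta)).$$
For $\zeta\in Q'$ both ${\rm Im}\,\zeta$ and ${\rm Im}(i\zeta)={\rm Re}\,\zeta$ exceed $2$, so $\gamma$ is defined. With $(u,v)=\gamma(\zeta)$ we have $b(u)=\zeta$ and $b(v)=i\zeta=ib(u)$. So $\gamma:Q'\to Z$ is holomorphic and injective, and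
$$|u-\zeta|<1,\quad|v-i\zeta|<1,\quad{\rm Im}\,u>1,\quad{\rm Im}\,v>1,\quad\gamma^*\varpi=\frac{d\zeta}{b'(u)\,b'(v)}.\tag{5}$$

**Step 4. The part ${\rm Im}\,v>0$ of $Z$.** This step describes what lies beyond the edge ${\rm Im}\,u=0$ of the quadrant. On $Z\cap\{{\rm Im}\,v>0\}$ the function $u$ is an injective holomorphic coordinate: $u$ determines $b(v)=ib(u)$, hence $v$ by Step 2, and $E_v=b'(v)\ne0$. For $u=x+i\eta$ we have ${\rm Re}\,b(u)=x+e^{-\eta}\sin x$. Taking imaginary parts in $b(v)=ib(u)$ gives ${\rm Im}\,v-{\rm Re}\,e^{iv}={\rm Re}\,b(u)$, so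
$$|{\rm Im}\,v-(x+e^{-\eta}\sin x)|\le1\qquad\text{on }Z\cap\{{\rm Im}\,v\ge0\}.\tag{6}$$
So for $x>0$ and $e^{-\eta}$ small compared with $x$, ${\rm Im}\,v$ is close to $x$, as on the line. Once $e^{-\eta}\ge2(x+1)$, (6) forces $\sin x\ge-\frac12$: deep below the edge, the region ${\rm Im}\,v>0$, $x>0$ is confined to a union of vertical strips in the $u$-plane.

**Step 5. A symmetry.** It lets us treat only one of the two edges. Let $\sigma(u,v)=(-\bar v,-\bar u)$. Since $b(-\bar y)=-\bar y-ie^{-i\bar y}=-\overline{b(y)}$, we get $E\circ\sigma=-\overline{b(u)}+i\overline{b(v)}$, so $\overline{E\circ\sigma}=-b(u)-ib(v)=-iE$. Hence $\sigma$ is an antiholomorphic involution of $Z$; it interchanges ${\rm Im}\,u$ and ${\rm Im}\,v$. Multiplying $E=0$ by $-i$ shows that on $Z$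
$$\omega:=u+e^{iv}=-iv+ie^{iu},\qquad v=i\omega+e^{iu}.\tag{7}$$
Put $\hat\omega=e^{-i\pi/4}\omega$. From the first expression $\omega\circ\sigma=-\bar v+e^{-i\bar u}$, and from the second $i\bar\omega=i(i\bar v-ie^{-i\bar u})=-\bar v+e^{-i\bar u}$. So
$$\omega\circ\sigma=i\bar\omega,\qquad\hat\omega\circ\sigma=\overline{\hat\omega}.\tag{8}$$

## 6. The space $V$

Let $J$ be the set of $\mu\in M_c(\mathbf R^2)$ for which there is $A$ with
$$|\hat\mu(\gamma(\zeta))|\le Ae^{-{\rm Im}\,\zeta^2+A|\zeta|}\quad\text{on }Q.\tag{9}$$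
If $\nu$ is supported in $\{|x|\le R\}$, then by (5)
$$|\hat\nu(\gamma(\zeta))|\le\|\nu\|e^{R(|{\rm Im}\,u|+|{\rm Im}\,v|)}\le\|\nu\|e^{R(2|\zeta|+2)}\qquad(\zeta\in Q').\tag{10}$$
So $J$ is an ideal of $M_c$, and by Section 1
$$V=\Big\{f\in C(\mathbf R^2):\int f\,d\mu=0\ \ \forall\mu\in J\Big\}$$
is a translation-invariant subspace with $T_\mu V=0$ for $\mu\in J$.

**Lemma 5.** $V\ne\{0\}$.

*Proof.* **Step 1. Reduction to a closedness statement.** This step says what must be shown about $J$. We have $\delta_0\notin J$: at $\zeta=t(1+i)$, ${\rm Im}\,\zeta^2=2t^2$, and $1\le Ae^{-2t^2+\sqrt2At}$ fails for large $t$. So $J\ne M_c$. If $J$ is weak*-closed, Hahn–Banach gives a nonzero $f\in C(\mathbf R^2)$ annihilating $J$. By the Krein–Šmulian (Banach–Dieudonné) theorem, a linear subspace of the dual of a Fréchet space is weak*-closed as soon as its intersections with the polars of a base of neighborhoods of $0$ are weak*-closed. The sets $\{f:\sup_{|x|\le k}|f|\le1/k\}$, $k=1,2,\dots$, form such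 a base, with polars $P_k=\{\mu:\operatorname{supp}\mu\subset\{|x|\le k\},\ \|\mu\|\le k\}$. Each $P_k$ is weak*-compact and, $C(\mathbf R^2)$ being separable, weak*-metrizable. So let $\mu_j\in J\cap P_k$ and $\mu_j\to\mu$ weak*; then $\mu\in P_k$, and we must show $\mu\in J$.

**Step 2. A bound uniform in $j$.** The difficulty is that the constant $A$ in (9) may depend on $j$; this step removes the dependence. Put $g_j=\hat\mu_j\circ\gamma$. By (10), $|g_j|\le C_1e^{R'|\zeta|}$ on $\overline Q$ with $C_1=ke^{2k}$, $R'=2k$. Let $R''=\sqrt2(R'+6)$ and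
$$h_j=g_j\,e^{-i\zeta^2}\exp(-R''e^{-i\pi/4}\zeta).$$
Note $|e^{-i\zeta^2}|=e^{{\rm Im}\,\zeta^2}$ and ${\rm Re}(e^{-i\pi/4}\zeta)\ge|\zeta|/\sqrt2$ on $\overline Q$, because $|\arg\zeta-\frac\pi4|\le\frac\pi4$. On $\partial Q$ one of ${\rm Re}\,\zeta,{\rm Im}\,\zeta$ equals $3$, so ${\rm Im}\,\zeta^2=2\,{\rm Re}\,\zeta\,{\rm Im}\,\zeta\le6|\zeta|$ and $|h_j|\le C_1e^{(R'+6)|\zeta|-R''|\zeta|/\sqrt2}=C_1$. In $Q$, $\mu_j\in J$ gives $|h_j|\le A_je^{A_j|\zeta|}$. By Phragmén–Lindelöf, $|h_j|\le C_1$ in $Q$, whatever $A_j$ is. Hence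
$$|g_j(\zeta)|\le C_1e^{-{\rm Im}\,\zeta^2+R''|\zeta|}\quad\text{on }Q,\text{ for all }j.$$
Since $e^{i(z,x)}$ is continuous in $x$, $\hat\mu_j\to\hat\mu$ pointwise. So $\hat\mu\circ\gamma$ satisfies the same bound and $\mu\in J$. $\square$

This is where the particular rate matters: ${\rm Im}\,\zeta^2$ is harmonic in $Q$ and only $O(|\zeta|)$ on $\partial Q$, so the Phragmén–Lindelöf theorem returns exactly the rate that was put in.

## 7. Nilpotent operators tending to the identity

**Proposition 6.** There are $A,N>0$, integers $m_L\ge1$, and entire functions $G_L$ on $\mathbf C^2$ $(L=1,2,\dots)$ with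

1. $|G_L(z)|\le A(1+|z|)^Ns(z)^N$ for all $L$ and $z$;
2. $|G_L(\gamma(\zeta))|\le A_Le^{-{\rm Im}\,\zeta^2/m_L+A_L|\zeta|}$ on $Q$, with $A_L$ depending on $L$;
3. $G_L\to1$ pointwise on $Z$.

These $G_L$ play the role of the functions $e^{i\zeta^2/m}$ in Section 4. The proof of Proposition 6 occupies Sections 8–10. First we use it.

**Proof of Theorem 2 from Proposition 6.**

**Step 1. Smoothing.** The $G_L$ are not transforms of measures; this step makes them so. By (1) of the proposition and Montel's theorem we may pass to a subsequence with $G_L\to G_0$ locally uniformly on $\mathbf C^2$. Then $G_0$ satisfies the bound in (1), and $G_0=1$ on $Z$ by (3). Fix $\varphi\in C_c^\infty(\mathbf R^2)$. The function $\hat\varphi$ is, for every $k$, $O((1+|z|)^{-k}e^{R|{\rm Im}\,z|})$ for a fixed $R$, and $s(z)\le e^{2|{\rm Im}\,z|}$. So $\hat\varphi G_L$ obeys such bounds with $R+2N$ in place of $R$, and by the Paley–Wiener theorem $\hat\varphi G_L=\hat g_L$ with $g_L\in C_c^\infty(\mathbf R^2)$ supported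 in a ball independent of $L$; this includes $L=0$. On $\mathbf R^2$ the $\hat g_L$ converge pointwise to $\hat g_0$ and are dominated by the integrable function $A(1+|x|)^N|\hat\varphi(x)|$. By Fourier inversion, $g_L\to g_0$ uniformly.

**Step 2. Nilpotence.** By (2) and (10) (with $\nu=\varphi$), $(\hat\varphi G_L)^{m_L}\circ\gamma$ is $O(e^{-{\rm Im}\,\zeta^2+A'|\zeta|})$ on $Q$ for some $A'$. So the $m_L$-fold convolution power $g_L^{*m_L}$ is in $J$, and $T_{g_L}^{m_L}=0$ on $V$ for $L\ge1$.

**Step 3. Reduced subspaces vanish.** Let $W\subset V$ be reduced. Then $T_{g_L}|_W=0$ for $L\ge1$. As $g_L\to g_0$ uniformly with supports in a fixed ball, $T_{g_0}f=\lim T_{g_L}f=0$ for $f\in W$. On the other hand $\hat g_0-\hat\varphi=\hat\varphi(G_0-1)$ vanishes on $Z\supset\gamma(Q)$, so $g_0-\varphi\in J$ and $T_{g_0}f=T_\varphi f$. Hence $T_\varphi f=0$ for every $\varphi\in C_c^\infty$. Letting $\varphi$ run through an approximate identity we get $f=0$. So $W=\{0\}$.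

**Step 4. The equation (2).** For $\varphi\in C_c^\infty$, integration by parts gives $v\hat\varphi=\widehat{i\partial_2\varphi}$ and $u\hat\varphi=\widehat{i\partial_1\varphi}$, and $e^{iu}\hat\varphi$, $e^{iv}\hat\varphi$ are the transforms of $\varphi(\cdot-e_1)$, $\varphi(\cdot-e_2)$. So $\hat\varphi E$ is the transform of
$$\psi=i\partial_2\varphi+\partial_1\varphi-\varphi(\cdot-e_1)-i\varphi(\cdot-e_2).$$
It vanishes on $Z$, so $\psi\in J$, and $\int f\psi\,dx=0$ for $f\in V$. This says $-i\partial_2f-\partial_1f-f(\cdot+e_1)-if(\cdot+e_2)=0$ in the sense of distributions, which is (2). With Lemma 5, the theorem follows. $\square$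

**Remark.** The same argument works in $C^\infty(\mathbf R^2)$. The space $V\cap C^\infty$ is closed there and translation-invariant, and it is nonzero because it contains $T_\varphi V$ for $\varphi\in C_c^\infty$. If $W$ is a closed translation-invariant subspace of $C^\infty$, then $T_\mu W\subset W$ for $\mu\in M_c$, by the argument of Section 1 with $\nu$ a compactly supported distribution. So irreducible subspaces of $C^\infty$ are reduced as in Lemma 3, and Step 3 shows that a reduced $W\subset V\cap C^\infty$ is $\{0\}$.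

## 8. A subharmonic function on $Z$ with quadratic decay in the quadrant

To build functions on $Z$ that are about as small as $e^{-\tau{\rm Im}\,\zeta^2}$ on $\gamma(Q)$ and at most a power of $s$ (and of $1+|z|$) elsewhere, we first build a candidate for $\tau^{-1}\log$ of their modulus. On the line no such function is available for Section 4's purposes; here the geometry (6) is used.

**Proposition 7.** There are a compact $K_0\subset Z$ and a $C^\infty$ subharmonic function $U$ on $Z\setminus K_0$ with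
$$U\le24(|{\rm Im}\,u|+|{\rm Im}\,v|)+1,\tag{11}$$
and, for $\zeta\in Q'$ with $|\zeta|$ large,
$$U(\gamma(\zeta))\le-{\rm Im}\,\zeta^2+4|\zeta|+4.\tag{12}$$

*How $U$ is found.* In the quadrant $-{\rm Im}\,\omega^2$ has the right size and is harmonic. Cross the edge ${\rm Im}\,u=0$ at abscissa $x$ and go down to $\eta<0$: it becomes about $2x|\eta|$, which at $e^{-\eta}\approx x$ is $2x\log x$. That is too big, since (11) allows only about $24(|\eta|+x)$ there. The harmonic function $-2\sqrt2\,{\rm Re}(\hat\omega\operatorname{Log}\hat\omega)$, negative in the quadrant far from $0$, is about $-2x\log x+\frac\pi2x$ near this edge and cancels the excess. The sum depends, to first order, on $d=\log(e^{-\eta}/x)$ only: it is $x(2d+\frac\pi2)$. Before $d$ reaches $0$ we switch, by taking a maximum, to a second subharmonic function of size about $x(17+4d)$. Its greater slope in $d$ makes it the smaller of the two for $d$ near $-12$ and the larger for $d$ near $-3$. Farther down, the second function is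 switched to $24|\eta|-24\,{\rm Im}\,v$ near ${\rm Im}\,v=0$, and this continues harmonically across ${\rm Im}\,v=0$.

*Notation.* $u=x+i\eta$, $\varrho=e^{-\eta}=|e^{iu}|$, $d=\log(\varrho/x)$ for $x>0$, and $x'=-{\rm Re}\,v=x\circ\sigma$. Let $x_0=2\pi k_0-\frac\pi2$, so $\sin x_0=-1$. The phrase "for large $x_0$" will be used finitely many times, and $x_0$ is fixed so that all these requirements hold. By $o(x)$ we mean a quantity which, for each $\epsilon>0$, is $\le\epsilon x$ in modulus at all points of the region considered with $x\ge X_\epsilon$; similarly $o(1)$. Let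
$$\mathcal W_1=\{z\in Z:{\rm Im}\,v>0,\ x>x_0\},\qquad\mathcal W_2=\sigma(\mathcal W_1)=\{z\in Z:{\rm Im}\,u>0,\ x'>x_0\};$$
both are open in $Z$.

**Step 1. Two auxiliary functions.** They are needed for the far region and for gluing. Let $\chi_0$ be smooth and convex on $\mathbf R$ with $\chi_0(t)=-t$ for $t\le1$ and $\chi_0(t)=t-4$ for $t\ge3$. Since $\chi_0(1)=\chi_0(3)=-1$, convexity gives $\chi_0\le-1$ on $[1,3]$, so $\chi_0(t)\le|t|$ everywhere. Put
$$B_0=24\chi_0({\rm Im}\,u)+24\chi_0({\rm Im}\,v).$$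
It is smooth, plurisubharmonic, and $\sigma$-invariant. Next let $\widetilde\max(p,q)=\frac{p+q}2+k\big(\frac{p-q}2\big)$, with $k$ smooth, convex, even, and $k(t)=|t|$ for $|t|\ge\frac12$. Convexity gives $|k'|\le1$, so $\widetilde\max$ is smooth, convex, and nondecreasing in both variables. It equals $\max(p,q)$ if $|p-q|\ge1$, and it is $\le\max(p,q)+1$, since $k\le\frac12$ on $[-\frac12,\frac12]$. Hence $\widetilde\max$ of two smooth subharmonic functions is smooth and subharmonic.

**Step 2. The inner function.** This is the harmonic function used in the quadrant and just below its edge. On $\mathcal W_1\cap\{\varrho<e^{-3}x\}$ put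
$$V_D=-{\rm Re}\big(\hat\omega^2+2\sqrt2\,\hat\omega\operatorname{Log}\hat\omega\big).\tag{13}$$
By (6), $|{\rm Im}\,v-x|\le\varrho+1$, and $e^{-3}<0.05$. So for large $x_0$ we have ${\rm Im}\,v\ge0.9x$ and $|\omega-u|=|e^{iv}|\le e^{-0.9x}$. Hence ${\rm Re}\,\omega>x-1$ and, as $\eta=-\log\varrho>-\log x$, ${\rm Im}\,\omega\ge-\log x-1$. Since ${\rm Re}\,\hat\omega=({\rm Re}\,\omega+{\rm Im}\,\omega)/\sqrt2$, we get ${\rm Re}\,\hat\omega>0$. So the principal branch makes $V_D$ well defined and harmonic. We show $V_D\le0$.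

*Case $1\le\varrho<e^{-3}x$.* Here $-\log x\le\eta\le0$, so $|u|=x+o(1)$ and $\arg u=O(\log x/x)$. First evaluate with $u$ in place of $\omega$: ${\rm Re}(e^{-i\pi/4}u)^2={\rm Im}\,u^2=2x\eta=-2x\log\varrho$. With $\phi=\arg u-\frac\pi4$ we have $\cos\phi=\frac1{\sqrt2}+O(\log x/x)$ and $\phi\sin\phi=\frac{\pi}{4\sqrt2}+O(\log x/x)$. So the second term is
$$2\sqrt2\,|u|\,(\cos\phi\log|u|-\phi\sin\phi)=2x\log x-\tfrac\pi2x+o(x).$$
The derivative of $\xi^2+2\sqrt2\,\xi\operatorname{Log}\xi$ is $O(x)$ on the segment between $e^{-i\pi/4}u$ and $\hat\omega$, so replacing $u$ by $\omega$ changes the value by $O(xe^{-0.9x})=o(1)$. Hence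
$$V_D=x\left(2d+\tfrac\pi2\right)+o(x)\qquad(1\le\varrho<e^{-3}x),\tag{14}$$
which is negative for large $x_0$, since $d<-3$ gives $2d+\frac\pi2<-4$.

*Case $\eta\ge0$.* Let $\hat\omega=re^{i\phi}$. As ${\rm Re}\,\omega>x-1$ and ${\rm Im}\,\omega\ge\eta-e^{-0.9x}\ge-e^{-0.9x}$, we have $-\frac\pi3<\phi<\frac\pi4$. Then $\cos\phi\ge\frac12$ and $\phi\sin\phi\le\frac\pi3\cdot\frac{\sqrt3}2<1$, so ${\rm Re}(\hat\omega\operatorname{Log}\hat\omega)=r(\cos\phi\log r-\phi\sin\phi)\ge r(\frac12\log r-1)\ge1$ for large $x_0$. Further ${\rm Re}\,\hat\omega^2={\rm Im}\,\omega^2=2\,{\rm Re}\,\omega\,{\rm Im}\,\omega\ge-1$: this is clear if ${\rm Im}\,\omega\ge0$, and otherwise $|{\rm Im}\,\omega|\le e^{-0.9x}$, ${\rm Re}\,\omega\le x+1$. So $V_D\le1-2\sqrt2<0$.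

Finally, by (8), and because $\operatorname{Log}\bar\xi=\overline{\operatorname{Log}\xi}$ for ${\rm Re}\,\xi>0$, $V_D\circ\sigma=V_D$ wherever both sides are defined.

**Step 3. The outer function.** We want a function of the form $24|\eta|+24\,{\rm Im}\,v-S$ with $S$ superharmonic where ${\rm Im}\,v\ge 2$, $S\ge2x$ everywhere, and $S\approx-4xd+\text{const}\cdot x$ for $-12<d<-3$. On $\mathcal G_1=\mathcal W_1\cap\{\varrho>e^{-12}x\}$ we have, for large $x_0$, that $\varrho$ is as large as we wish, and $\eta=-\log\varrho<0$. Write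
$$\varepsilon=e^{iv},\quad w=v-iu=e^{iu}+i\varepsilon,\quad q=v+iu=w+2iu,\quad\ell=\log|q/w|,$$
$$S=4x(\ell+1)-1280\,x\,e^{\eta/2},\qquad V_{out}=24|\eta|+24\,{\rm Im}\,v-S.\tag{15}$$
Here ${\rm Im}\,q={\rm Im}\,v+x>x$, and $|w|\ge\varrho-1\ge\varrho/2$ since $|\varepsilon|<1$. So $\ell$ is smooth and harmonic.

*$S\ge2x$ on $\mathcal G_1$.* We have $|q|^2-|w|^2=4\,{\rm Im}(v\bar u)=4(x\,{\rm Im}\,v+|\eta|\,{\rm Re}\,v)$, and ${\rm Re}\,v={\rm Re}\,w+|\eta|\ge-|w|$. Hence for large $x_0$
$$|q/w|^2\ge1-\frac{4|\eta|}{|w|}\ge1-\frac{8\log\varrho}\varrho\ge e^{-1/2},$$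
that is, $\ell\ge-\frac14$. Also $1280e^{\eta/2}=1280\varrho^{-1/2}\le1$ for large $x_0$. So $S\ge3x-x=2x$.

*$\Delta S\le0$ where ${\rm Im}\,v\ge2$,* the Laplacian being taken in the coordinate $u$. Write $'=d/du$. From $b(v)=ib(u)$ we get $v'=i(1+e^{iu})/(1+\varepsilon)$, hence
$$w'=ie^{iu}-\varepsilon v'=\frac{i(e^{iu}-\varepsilon)}{1+\varepsilon},\qquad\frac{w'}w=\frac{i(e^{iu}-\varepsilon)}{(1+\varepsilon)(e^{iu}+i\varepsilon)},$$
and $|w'/w|\le2$, since $|\varepsilon|\le e^{-2}$ and $\varrho$ is large. As $q=w+2iu$,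
$$\frac{q'}q-\frac{w'}w=\frac{w'+2i-(w+2iu)w'/w}{q}=\frac{2i-2iu\,w'/w}{q}.$$
Since $\ell$ is harmonic, $\Delta(x\ell)=2\partial_x\ell=2\,{\rm Re}\big(\frac{q'}q-\frac{w'}w\big)$. So
$$|\Delta(x\ell)|\le\frac{8|u|+4}{|q|}\le\frac{8(|u|+1)}{|q|},\qquad\Delta(xe^{\eta/2})=\tfrac14xe^{\eta/2}.\tag{16}$$
We claim $(|u|+1)/|q|\le10x\varrho^{-1/2}$. Note $|u|\le x+\log\varrho$.

- If $\varrho\ge8(x+\log\varrho+1)$, then $|q|\ge|w|-2|u|\ge\varrho-2(x+\log\varrho+1)\ge\varrho/2$. So
$$\frac{|u|+1}{|q|}\le2\varrho^{-1/2}\big[(x+1)\varrho^{-1/2}+\varrho^{-1/2}\log\varrho\big]\le2\varrho^{-1/2}(x+2)\le4x\varrho^{-1/2}.$$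
- Otherwise $\varrho<8x+8+8\log\varrho\le8x+8+\varrho/4$ for large $x_0$, so $\varrho\le16x$. Then $|u|+1\le x+\log(16x)+1\le2x$ and $|q|\ge x$. The ratio is at most $2\le\frac{10}4\sqrt x\le10x\varrho^{-1/2}$.

Therefore $\Delta S\le4\cdot8\cdot10\,x\varrho^{-1/2}-\frac{1280}4\,x\varrho^{-1/2}=0$; this is what the term with $1280$ is for. Since $|\eta|=-\eta$ and ${\rm Im}\,v$ are harmonic on $\mathcal G_1$, $V_{out}$ is subharmonic on $\mathcal G_1$ near points with ${\rm Im}\,v>2$, and $\Delta V_{out}\ge0$ wherever ${\rm Im}\,v\ge2$.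

**Step 4. Comparison for $-12<d<-3$.** This step determines which function is the larger near the two ends. Here $\varrho=e^dx<0.0498x$. So for large $x_0$: ${\rm Im}\,v\in[0.94x,1.06x]$ by (6); $|q-2ix|=|w-2\eta|\le0.06x$; and $|w|=\varrho(1+o(1))$. As $\log1.94>0.662$ and $\log2.06<0.723$, $\ell\in[0.66-d,\,0.73-d]$ for large $x_0$. Also $1280\varrho^{-1/2}=o(1)$ and $|\eta|=\log\varrho=o(x)$. Hence
$$S\in x[6.64-4d,\ 6.92-4d]+o(x),\qquad V_{out}\in x[15.64+4d,\ 18.8+4d]+o(x),$$
using $24\cdot0.94=22.56$ and $24\cdot1.06=25.44$. With (14), for large $x_0$: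

- for $d\in(-12,-11]$: $V_D-V_{out}\ge x(-17.3-2d)+o(x)\ge4x$;
- for $d\in[-4,-3)$: $V_{out}-V_D\ge x(14+2d)+o(x)\ge5x$, and $V_{out}-(24|\eta|-24\,{\rm Im}\,v)=48\,{\rm Im}\,v-S\ge x(45.1-6.92+4d)+o(x)\ge20x$.

**Step 5. Definition of $U$.** On $\mathcal W_1$ put

- $U=V_D$ if $\varrho<e^{-11}x$;
- $U=\widetilde\max(V_D,V_{out})$ if $e^{-12}x<\varrho<e^{-3}x$;
- $U=\widetilde\max(V_{out},\ 24|\eta|-24\,{\rm Im}\,v)$ if $\varrho>e^{-4}x$.

On the overlap $-12<d<-11$ the second line gives $V_D$, and on the overlap $-4<d<-3$ the second and third lines both give $V_{out}$, by Step 4. So $U$ is well defined and smooth on $\mathcal W_1$. It is subharmonic: in the first region $V_D$ is harmonic. In the second, ${\rm Im}\,v\ge0.94x\ge2$, so Step 3 applies to $V_{out}$. In the third, at points with ${\rm Im}\,v\le2$ we have $48\,{\rm Im}\,v-S\le96-2x<-1$, so near such points $U=24|\eta|-24\,{\rm Im}\,v$ is harmonic; where ${\rm Im}\,v>2$, Step 3 applies again.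

On $\mathcal W_2$ put $U=U\circ\sigma$ (with $U$ on the right as just defined on $\mathcal W_1$). On $\mathcal W_1\cap\mathcal W_2$ we have ${\rm Im}\,u,{\rm Im}\,v>0$, so $\varrho<1<e^{-11}x$ both at the point and at its image under $\sigma$. So both definitions give $V_D$, by the symmetry in Step 2. On $Z\setminus(\mathcal W_1\cup\mathcal W_2)$ put $U=B_0$. Then $U\circ\sigma=U$.

**Step 6. Gluing along the boundary.** We check that outside a compact set $U$ has no jump. Let $p\in\partial\mathcal W_1$, $p\notin\mathcal W_1\cup\mathcal W_2$. Then either $x=x_0$ and ${\rm Im}\,v\ge0$ (first kind), or ${\rm Im}\,v=0$ and $x>x_0$ (second kind).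

*First kind.* As $\sin x_0=-1$, (6) gives $x_0-\varrho\ge{\rm Im}\,v-1\ge-1$, so $\eta\ge-\log(x_0+1)$. If $\eta>x_0+3$, then by (7)
$$x'=-{\rm Re}(i\omega+e^{iu})={\rm Im}\,\omega-{\rm Re}\,e^{iu}\ge(\eta-1)-1>x_0,$$
so $p\in\mathcal W_2$, a contradiction. So $-\log(x_0+1)\le\eta\le x_0+3$, $u$ stays in a compact set, and so does $v=i\omega+e^{iu}$, because $|\omega-u|=|e^{iv}|\le1$.

*Second kind.* By (6), $x+\varrho\sin x\le1$, so $\varrho\ge x-1$, and $\eta<0$. Points near $p$ with ${\rm Im}\,v>0$ are in $\mathcal W_1$, with $\varrho>e^{-4}x$ and ${\rm Im}\,v\le1$. So there, by Step 5, $U=24|\eta|-24\,{\rm Im}\,v$, and this is $B_0$, because $\chi_0(t)=-t$ for $t\le1$. Points near $p$ with ${\rm Im}\,v\le0$ are not in $\mathcal W_1$, and not in $\mathcal W_2$ since ${\rm Im}\,u<0$; so there $U=B_0$ by definition. Thus $U=B_0$ near $p$.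

Since $U$ and $B_0$ are $\sigma$-invariant, the same holds for $\partial\mathcal W_2$. Choose $R_0$ such that $K_0=Z\cap\{|z|\le R_0\}$ contains all points of the first kind and their images under $\sigma$. Then $U$ is smooth and subharmonic on $Z\setminus K_0$.

**Step 7. The two bounds.** For (11): $V_D\le0$, $V_{out}\le24|\eta|+24\,{\rm Im}\,v$ since $S\ge0$, $\widetilde\max\le\max+1$, $\chi_0(t)\le|t|$, and the right side of (11) is $\sigma$-invariant.

For (12), let $(u,v)=\gamma(\zeta)$, $\zeta\in Q'$. By (5), ${\rm Im}\,u,{\rm Im}\,v>1$, $x\ge{\rm Re}\,\zeta-1$, and $x'\ge{\rm Im}\,\zeta-1$. For $|\zeta|$ large, one of $x,x'$ exceeds $x_0$, so $\gamma(\zeta)\in\mathcal W_1\cup\mathcal W_2$. There $U=-{\rm Re}(\hat\omega^2+2\sqrt2\,\hat\omega\operatorname{Log}\hat\omega)$: on $\mathcal W_1$ because $\varrho<1<e^{-11}x$, and on $\mathcal W_2$ by applying this at $\sigma(\gamma(\zeta))$ and using (8). Since $|\omega-\zeta|\le|u-\zeta|+|e^{iv}|\le2$ and ${\rm Re}\,\zeta,{\rm Im}\,\zeta>2$, we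 have ${\rm Re}\,\omega,{\rm Im}\,\omega>0$. So $|\arg\hat\omega|<\frac\pi4$, and with $r=|\omega|$, ${\rm Re}(\hat\omega\operatorname{Log}\hat\omega)\ge\frac{r}{\sqrt2}(\log r-\frac\pi4)\ge0$ for $|\zeta|$ large. Hence
$$U\le-{\rm Im}\,\omega^2\le-{\rm Im}\,\zeta^2+|\omega-\zeta||\omega+\zeta|\le-{\rm Im}\,\zeta^2+2(2|\zeta|+2).\qquad\square$$

**Step 8. A weight on all of $Z$.** The compact set $K_0$ must be filled in. Let $\rho=\log(1+|z|^2)$, restricted to $Z$. By Cauchy–Schwarz, $i\partial|z|^2\wedge\bar\partial|z|^2\le|z|^2\,i\partial\bar\partial|z|^2$ on $Z$. Hence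
$$i\partial\bar\partial\rho=\frac{(1+|z|^2)\,i\partial\bar\partial|z|^2-i\partial|z|^2\wedge\bar\partial|z|^2}{(1+|z|^2)^2}\ge\frac{i\partial\bar\partial|z|^2}{(1+|z|^2)^2}>0,\qquad i\partial\rho\wedge\bar\partial\rho\le|z|^2\,i\partial\bar\partial\rho.\tag{17}$$
Let $\chi_1\in C^\infty(Z)$ vanish near $K_0$ and equal $1$ off a compact $K_1$. On $K_1$ the form $i\partial\bar\partial(\chi_1U)$ is bounded below by a multiple of $-i\partial\bar\partial\rho$; off $K_1$ it is $\ge0$. So for $N_1$ large
$$U_*=\chi_1U+N_1\rho\quad\text{is smooth and subharmonic on }Z,\qquad U_*\le24(|{\rm Im}\,u|+|{\rm Im}\,v|)+N_1\rho+C.\tag{18}$$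

## 9. Holomorphic functions on $Z$ close to $1$ with small decay

The functions $F_L$ on $Z$ will be obtained from a cut-off function equal to $1$ on a large part of $Z$, corrected by solving a $\bar\partial$-equation with weight $2\tau U_*+8\rho$, $\tau$ small. For the correction to tend to $0$ we need to know that $Z$ has polynomial area growth.

**Lemma 8.** $\int_Z(1+|z|^2)^{-7}\,i\varpi\wedge\bar\varpi<\infty$.

*Proof.* Since $du=E_v\varpi$ and $dv=-E_u\varpi$ on $Z$, the area form of $Z$ is
$$dA=\tfrac i2\partial\bar\partial|z|^2\big|_Z=(|E_u|^2+|E_v|^2)\,\tfrac i2\,\varpi\wedge\bar\varpi,$$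
and (4) gives $|E_u|^2+|E_v|^2\ge\frac1{100}$. So $i\varpi\wedge\bar\varpi\le200\,dA$.

We show ${\rm Area}(Z\cap\{|z|<r\})\le Cr^3$ for $r\ge1$. Let $\psi_1\in C_c^\infty(\{|z|<2\})$, $0\le\psi_1\le1$, $\psi_1=1$ on $|z|\le1$. By the Lelong–Poincaré formula ($dE\ne0$ on $Z$), integration over $Z$ is the current $\frac i\pi\partial\bar\partial\log|E|$. Since $\partial\bar\partial|z|^2$ is a closed form with constant coefficients, the area is at most
$$\int_Z\psi_1(z/r)\,\tfrac i2\partial\bar\partial|z|^2=\int\log|E|\ \tfrac i\pi\partial\bar\partial\big(\psi_1(z/r)\big)\wedge\tfrac i2\partial\bar\partial|z|^2\le Cr^{-2}\int_{|z|<2r}\big|\log|E|\big|\,d\lambda.$$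
As $|E(0)|=|-1-i|=\sqrt2$, the sub-mean-value property gives $\int_{|z|<2r}\log|E|\,d\lambda\ge c\,r^4\log\sqrt2>0$. Hence $\int_{|z|<2r}|\log|E||\,d\lambda\le2\int_{|z|<2r}\log^+|E|\,d\lambda\le Cr^5$, because $\log^+|E|\le C(1+|z|)$. This proves the area bound. Summing over the shells $2^k\le|z|<2^{k+1}$, where the integrand is at most $2^{-14k}$ and the area at most $C2^{3(k+1)}$, gives the lemma. $\square$

**Lemma 9 ($L^2$ estimate).** Let $\phi\in C^\infty(Z)$ be real with $i\partial\bar\partial\phi>0$, and let $f=h\,i\partial\bar\partial\phi$ be a smooth $(1,1)$-form with $I=\int_Z|h|^2e^{-\phi}\,i\partial\bar\partial\phi<\infty$. Then there is a smooth $(1,0)$-form $g$ on $Z$ with $\bar\partial g=f$ and $\int_Zi\,g\wedge\bar g\,e^{-\phi}\le I$.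

*Proof.* **Step 1. An a priori inequality.** It will bound the functional that defines $g$. Let $\alpha\in C_c^\infty(Z)$ and $D\alpha=\partial\alpha+\alpha\,\partial\phi=e^{-\phi}\partial(e^\phi\alpha)$. For a function $\chi$ and a $(1,0)$-form $\theta$, one of them compactly supported, Stokes gives $\int\chi\,\bar\partial\theta=\int\theta\wedge\bar\partial\chi$. As $\overline{D\alpha}=e^{-\phi}\bar\partial(e^\phi\bar\alpha)$,
$$\int e^\phi\,i\,D\alpha\wedge\overline{D\alpha}=\int i\,D\alpha\wedge\bar\partial(e^\phi\bar\alpha)=\int i\,e^\phi\bar\alpha\,\bar\partial D\alpha=\int i\,e^\phi\bar\alpha\big(\bar\partial\partial\alpha+\bar\partial\alpha\wedge\partial\phi-\alpha\,\partial\bar\partial\phi\big).$$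
On the other hand, write $e^\phi\partial\bar\alpha=\partial(e^\phi\bar\alpha)-e^\phi\bar\alpha\,\partial\phi$. By Stokes, $\int\partial(e^\phi\bar\alpha)\wedge\bar\partial\alpha=-\int e^\phi\bar\alpha\,\partial\bar\partial\alpha=\int e^\phi\bar\alpha\,\bar\partial\partial\alpha$, and $-\partial\phi\wedge\bar\partial\alpha=\bar\partial\alpha\wedge\partial\phi$. So
$$\int e^\phi\,i\,\partial\bar\alpha\wedge\bar\partial\alpha=\int i\,e^\phi\bar\alpha\big(\bar\partial\partial\alpha+\bar\partial\alpha\wedge\partial\phi\big).$$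
Subtracting, and using $i\,D\alpha\wedge\overline{D\alpha}\ge0$,
$$\int e^\phi|\alpha|^2\,i\partial\bar\partial\phi=\int e^\phi\,i\,\partial\bar\alpha\wedge\bar\partial\alpha-\int e^\phi\,i\,D\alpha\wedge\overline{D\alpha}\le\int e^\phi\,i\,\partial\bar\alpha\wedge\bar\partial\alpha.\tag{19}$$

**Step 2. Duality.** This step produces $g$. By Cauchy–Schwarz and (19),
$$\Big|\int\alpha f\Big|^2\le I\int|\alpha|^2e^\phi\,i\partial\bar\partial\phi\le I\int e^\phi\,i\,\partial\bar\alpha\wedge\bar\partial\alpha.$$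
The last integral is the square of the norm of $\bar\partial\alpha$ in the Hilbert space of $(0,1)$-forms $\tau$ with $\|\tau\|^2=\int e^\phi\,i\,\bar\tau\wedge\tau$. So $\bar\partial\alpha\mapsto\int\alpha f$ is a well-defined functional of norm $\le\sqrt I$ on a subspace. By Hahn–Banach and Riesz there is $\tau_0$ with $\|\tau_0\|^2\le I$ and $\int\alpha f=\int e^\phi\,i\,\bar\tau_0\wedge\bar\partial\alpha$ for all $\alpha$. Put $g=ie^\phi\bar\tau_0$. Then $\int i\,g\wedge\bar g\,e^{-\phi}=\|\tau_0\|^2\le I$ and $\int g\wedge\bar\partial\alpha=\int\alpha f$, that is, $\bar\partial g=f$ weakly. Locally $f=\bar\partial g_1$ with $g_1$ smooth, and $g-g_1$ is weakly holomorphic, hence holomorphic off a null set by Weyl's lemma. So $g$ is smooth after correction on a null set. $\square$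

**The functions $F_L$.** Let $\theta\in C^\infty(\mathbf R)$ be $1$ on $(-\infty,1]$, $0$ on $[2,\infty)$, with values in $[0,1]$, and put $\theta_L=\theta(\rho/L)$. The set $Z\cap\{\rho\le2L\}$ is compact. Choose integers $m_L\ge L$ with $|U_*|\le m_L$ on it, and let
$$\tau_L=1/m_L,\qquad\phi_L=2\tau_LU_*+8\rho.$$
Then $i\partial\bar\partial\phi_L\ge8\,i\partial\bar\partial\rho>0$, and
$$e^{-\phi_L}\le e^2(1+|z|^2)^{-8}\quad\text{on }Z\cap\{\rho\le2L\}.\tag{20}$$
Apply Lemma 9 with $\phi=\phi_L$ to $f=\bar\partial\theta_L\wedge\varpi=h\,i\partial\bar\partial\phi_L$. In a local coordinate $t$ with $\varpi=p\,dt$ we have $|h|^2\,i\partial\bar\partial\phi_L=|\partial_{\bar t}\theta_L|^2|p|^2\big/\partial_t\partial_{\bar t}\phi_L\cdot i\,dt\wedge d\bar t$. By (17), $|\partial_{\bar t}\theta_L|^2\le CL^{-2}|\partial_t\rho|^2\le CL^{-2}|z|^2\,\partial_t\partial_{\bar t}\rho$. So $|h|^2\,i\partial\bar\partial\phi_L\le CL^{-2}|z|^2\,i\varpi\wedge\bar\varpi$, supported in $L\le\rho\le2L$, and by (20) and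 Lemma 8
$$\int_Z|h|^2e^{-\phi_L}\,i\partial\bar\partial\phi_L\le Ce^2L^{-2}\int_Z(1+|z|^2)^{-7}\,i\varpi\wedge\bar\varpi\longrightarrow0 .$$
Write the solution as $g=k_L\varpi$. Since $\varpi$ is holomorphic and nowhere zero, $\bar\partial k_L=\bar\partial\theta_L$, so
$$F_L=\theta_L-k_L$$
is holomorphic on $Z$. Moreover $\int_Z|k_L|^2e^{-\phi_L}i\varpi\wedge\bar\varpi\to0$, and $\int_Z|\theta_L|^2e^{-\phi_L}i\varpi\wedge\bar\varpi$ is bounded by (20) and Lemma 8. Hence
$$\int_Z|F_L|^2e^{-\phi_L}\,i\varpi\wedge\bar\varpi\le C_0\quad\text{for all }L.\tag{21}$$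
As $\tau_L\le1$, $\phi_L$ is bounded above on compact sets uniformly in $L$, so $k_L\to0$ in $L^2_{loc}$. Since $k_L$ is holomorphic on $\{\rho<L\}$, it tends to $0$ locally uniformly. Thus $F_L\to1$ locally uniformly on $Z$.

**Local projections onto $Z$.** They serve both to turn (21) into pointwise bounds and to extend $F_L$ off $Z$. Let $r_0=\frac1{60}$ and
$$\mathcal T_1=\{|b'(v)|>\tfrac1{20},\ |E|<\tfrac{r_0}{40s}\},\qquad\mathcal T_2=\{|b'(u)|>\tfrac1{20},\ |E|<\tfrac{r_0}{40s}\}.$$

**Lemma 10.** There is a holomorphic function $\lambda_1$ on $\mathcal T_1$ such that $\pi_1(z)=(u,v-\lambda_1(z))$ maps $\mathcal T_1$ into $Z$, $\pi_1=\mathrm{id}$ on $Z\cap\mathcal T_1$, and $|\pi_1(z)-z|\le40|E(z)|<r_0/s(z)<1$. Likewise there is $\pi_2(z)=(u-\lambda_2(z),v)$ on $\mathcal T_2$ with the same properties.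

*Proof.* For $z\in\mathcal T_1$ let $e_z(\lambda)=E(u,v-\lambda)$. For $|\lambda|\le1$ we have $|e_z''(\lambda)|=|b''(v-\lambda)|\le e\,s(z)$, so by Taylor's formula
$$|e_z(\lambda)-E(z)+\lambda b'(v)|\le\tfrac e2s|\lambda|^2\le\tfrac{e}{120}|\lambda|\le\tfrac{|\lambda|}{40}\qquad(|\lambda|\le r_0/s).$$
If $40|E(z)|<r'\le r_0/s(z)$, then on $|\lambda|=r'$ we have $|e_z(\lambda)+\lambda b'(v)|<\frac{r'}{40}+\frac{r'}{40}<|\lambda b'(v)|$. By Rouché, $e_z$ has exactly one zero $\lambda_1(z)$ in $|\lambda|<r'$, a simple one. Taking $r'=r_0/s(z)$ we see that it is the only zero in $|\lambda|<r_0/s(z)$. It satisfies $|\lambda_1||b'(v)|\le|E|+\frac{|\lambda_1|}{40}$, so $|\lambda_1|(\frac1{20}-\frac1{40})\le|E|$, that is, $|\lambda_1(z)|\le40|E(z)|$; in particular $\lambda_1=0$ on $Z$. Given $z_0\in\mathcal T_1$, choose $r'$ with $40|E(z_0)|<r'<r_0/s(z_0)$. For $z$ near $z_0$ the same $r'$ is admissible, and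
$$\lambda_1(z)=\frac1{2\pi i}\oint_{|\lambda|=r'}\lambda\,\frac{e_z'(\lambda)}{e_z(\lambda)}\,d\lambda,$$
so $\lambda_1$ is holomorphic. For $\mathcal T_2$ use $E(u-\lambda,v)=b(v)-ib(u-\lambda)$ in the same way. $\square$

**Lemma 11.** There are $A,N$ independent of $L$, and $A_L$ depending on $L$, such that
$$|F_L(p)|\le A(1+|p|)^Ns(p)^N\quad(p\in Z),\tag{22}$$
$$|F_L(\gamma(\zeta))|\le A_Le^{-\tau_L{\rm Im}\,\zeta^2+A_L|\zeta|}\quad(\zeta\in Q).\tag{23}$$

*Proof.* **Step 1. The bound (22).** It comes from the mean value property on a disc in $Z$ that is not too small. Let $p=(u_p,v_p)\in Z$. By (4), say $|b'(v_p)|\ge\frac1{10}$; the other case is identical. Let $c_1$ be a small absolute constant and $|u-u_p|<c_1s(p)^{-2}$. As $|b'|\le4s(p)$ on this disc, $|E(u,v_p)|=|b(u)-b(u_p)|\le4c_1s(p)^{-1}<r_0/(40\,s(u,v_p))$, since $s(u,v_p)\le e\,s(p)$. So $(u,v_p)\in\mathcal T_1$, and $u\mapsto\pi_1(u,v_p)$ is an injective holomorphic disc in $Z$ through $p$ and within distance $1$ of $p$. On it $du=b'(v)\varpi$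 with $|b'(v)|\le1+e^{1/60}s(p)\le4s(p)$, so $i\varpi\wedge\bar\varpi\ge c\,s(p)^{-2}\,i\,du\wedge d\bar u$. By (18) and $\tau_L\le1$, $e^{\phi_L}\le Cs(p)^C(1+|p|)^C$ on the disc. Since the disc has area $\pi c_1^2s(p)^{-4}$ in the coordinate $u$, the mean value property for the subharmonic function $|F_L|^2$ (as an inequality) gives
$$|F_L(p)|^2\le Cs(p)^4\int|F_L|^2\,i\,du\wedge d\bar u\le Cs(p)^6\,\sup_{\rm disc}e^{\phi_L}\int_Z|F_L|^2e^{-\phi_L}\,i\varpi\wedge\bar\varpi,$$
and (22) follows from (21).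

**Step 2. The bound (23).** The same argument is applied in the chart $\gamma$. Let $\zeta_0\in Q$ with $|\zeta_0|$ large. The disc $|\zeta-\zeta_0|<1$ lies in $Q'$, and there $|b'(u)|,|b'(v)|\le1+e^{-1}\le2$, so by (5) $\gamma^*(i\varpi\wedge\bar\varpi)\ge\frac1{16}\,i\,d\zeta\wedge d\bar\zeta$. As $\gamma(\zeta)\notin K_1$ for $|\zeta|$ large, $U_*=U+N_1\rho$ there. By (12), $\rho\circ\gamma\le C(1+|\zeta|)$, and $|\zeta^2-\zeta_0^2|\le2|\zeta_0|+1$, we get $\phi_L\circ\gamma\le-2\tau_L{\rm Im}\,\zeta_0^2+C(|\zeta_0|+1)$ on the disc. So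
$$|F_L(\gamma(\zeta_0))|^2\le Ce^{-2\tau_L{\rm Im}\,\zeta_0^2+C(|\zeta_0|+1)}\int_Z|F_L|^2e^{-\phi_L}\,i\varpi\wedge\bar\varpi,$$
because $\gamma$ is injective. With (21) this is (23) for large $|\zeta_0|$. For bounded $\zeta\in Q$ the function $F_L\circ\gamma$ is bounded, because $\overline Q\subset Q'$, and the claim is trivial. $\square$

## 10. Extension from $Z$ to $\mathbf C^2$ with bounds

**Lemma 12.** If $F$ is holomorphic on $Z$ with $|F|\le A(1+|z|)^Ns^N$, there is an entire $G$ with $G|_Z=F$ and $|G|\le A_1(1+|z|)^{N_2}s^{N_2}$ on $\mathbf C^2$, where $A_1,N_2$ depend only on $A,N$.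

*Proof.* Constants $C,M$ below depend only on $A,N$.

**Step 1. A smooth extension.** We extend $F$ near $Z$ by the projections and cut off. Let
$$\tilde s=\exp\big(\sqrt{1+({\rm Im}\,u)^2}+\sqrt{1+({\rm Im}\,v)^2}\big),$$
so $s\le\tilde s\le e^2s$ and $\log\tilde s$ is smooth and plurisubharmonic. Note $|\nabla E|\le Cs$ and $|b''(u)|,|b''(v)|\le s$. Let $\kappa>0$ be a small absolute constant and
$$\chi=\theta_0(\kappa^{-2}|E|^2\tilde s^6),\qquad\theta_0\in C^\infty,\ \theta_0=1\text{ on }[0,\tfrac14],\ \theta_0=0\text{ on }[1,\infty).$$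
On $\operatorname{supp}\chi$ we have $|E|\le\kappa\tilde s^{-3}<\frac{r_0}{40s}$. Let $\psi=\psi_0(|b'(v)|^2)$ with $\psi_0$ smooth, $0\le\psi_0\le1$, $\psi_0(t)=0$ for $t\le19^{-2}$, $\psi_0(t)=1$ for $t\ge11^{-2}$. Put $F_j=F\circ\pi_j$, holomorphic on $\mathcal T_j$ by Lemma 10, and
$$\tilde F=\psi F_1+(1-\psi)F_2\quad\text{on }\{|E|<r_0/(40s)\}.$$
This is well defined and smooth. On $\operatorname{supp}\psi$, $|b'(v)|\ge\frac1{19}>\frac1{20}$, so $F_1$ is defined. On $\operatorname{supp}(1-\psi)$, $|b'(v)|\le\frac1{11}$, so $|b'(u)|\ge\frac1{10}$ by (4), and $F_2$ is defined. Also $\tilde F=F$ on $Z$, and $|F_j|\le C(1+|z|)^Ns^N$ on $\mathcal T_j$, because $|\pi_j(z)-z|<1$. Extend $\chi\tilde F$ by $0$ to $\mathbf C^2$ and let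
$$f=\bar\partial(\chi\tilde F)=\tilde F\,\bar\partial\chi+\chi(F_1-F_2)\bar\partial\psi.\tag{24}$$

**Step 2. $f$ is small near $Z$.** We claim
$$|f|\le C|E|(1+|z|)^N\tilde s^M;\tag{25}$$
the factor $|E|$ is what will make the correction vanish on $Z$.

*First term of (24).* On $\operatorname{supp}\bar\partial\chi$ we have $\frac\kappa2\tilde s^{-3}\le|E|\le\kappa\tilde s^{-3}$, and $|\bar\partial\chi|\le C(|E||\nabla E|\tilde s^6+|E|^2\tilde s^6)\le C\tilde s^4$. So $|\tilde F\bar\partial\chi|\le C(1+|z|)^N\tilde s^{N+4}\le C|E|(1+|z|)^N\tilde s^{N+7}$.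

*Second term.* $|\bar\partial\psi|\le C|b'(v)||b''(v)|\le C\tilde s^2$. Let $z\in\operatorname{supp}\chi\cap\operatorname{supp}\bar\partial\psi$. Then $\frac1{19}\le|b'(v)|\le\frac1{11}$ and $|b'(u)|\ge\frac1{10}$, so both $F_1$ and $F_2$ are defined at $z$. Choose a small absolute $c_2$ and then $\kappa$ small, and let $r=c_2s(z)^{-2}$. On the ball $B(z,r)$, $s$ changes by a factor between $e^{-2}$ and $e^2$, and $b'(v)$ and $E$ vary by at most $Csr\le Cc_2s(z)^{-1}$. As $|E(z)|\le\kappa s(z)^{-3}$, it follows that $B(z,r)\subset\mathcal T_1$. Also $|\pi_2(z)-z|\le40|E(z)|\le40\kappa s(z)^{-3}\le r/2$. So $\pi_2(z)\in Z\cap\mathcal T_1$, where $\pi_1$ is the identity, and $F_2(z)=F(\pi_2(z))=F_1(\pi_2(z))$. By the Cauchy estimates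
$$|F_1(z)-F_2(z)|=|F_1(z)-F_1(\pi_2(z))|\le40|E(z)|\,\frac Cr\sup_{B(z,r)}|F_1|\le C|E(z)|(1+|z|)^Ns(z)^{N+2}.$$
So (25) holds with $M=N+7$.

**Step 3. Correction.** We solve a $\bar\partial$-equation with a weight that is singular along $Z$. Let
$$\Phi=2\log|E|+2M\log\tilde s+(N+3)\log(1+|z|^2),$$
a plurisubharmonic function. By (25), $\int|f|^2e^{-\Phi}d\lambda\le C\int(1+|z|)^{-6}d\lambda<\infty$ ($\mathbf C^2$ has real dimension $4$). By Hörmander (*An Introduction to Complex Analysis in Several Variables*, Th. 4.4.2: for plurisubharmonic $\Phi$ on a pseudoconvex open set and $\bar\partial f=0$, the equation $\bar\partial h=f$ has a solution with the following estimate) there is $h$ with $\bar\partial h=f$ and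
$$\int|h|^2e^{-\Phi}(1+|z|^2)^{-2}d\lambda\le\int|f|^2e^{-\Phi}d\lambda.$$
As $f$ is smooth, $h$ is smooth after correction on a null set. So $G=\chi\tilde F-h$ is entire. The estimate shows $|h|^2|E|^{-2}\in L^1_{loc}$. As $dE\ne0$ on $Z$, $E$ is part of a coordinate system near each point of $Z$, so $|E|^{-2}$ is not integrable near any point of $Z$. Hence $h=0$ on $Z$ and $G|_Z=F$.

**Step 4. The bound for $G$.** Since $|E|^2\le C(1+|z|)^2\tilde s^2$, the estimate for $h$ gives $\int|h|^2\tilde s^{-2M-2}(1+|z|^2)^{-N-6}d\lambda\le C$, and $|\chi\tilde F|\le C(1+|z|)^N\tilde s^N$. So $\int|G|^2\tilde s^{-N_3}(1+|z|^2)^{-N_3}d\lambda\le C$ with $N_3,C$ depending only on $A,N$. On a unit ball $\tilde s$ and $1+|z|^2$ change by bounded factors, so the mean value property of $|G|^2$ on unit balls gives the asserted pointwise bound. $\square$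

**Proof of Proposition 6.** Let $G_L$ be the extension of $F_L$ given by Lemma 12, with $m_L$ as in Section 9. Then (1) of the proposition follows from (22) and Lemma 12, with constants independent of $L$. Since $G_L=F_L$ on $\gamma(Q)\subset Z$ and $\tau_L=1/m_L$, (2) is (23). Finally (3) holds because $F_L\to1$ on $Z$. $\square$

With Section 7 this proves Theorem 2, and with Lemma 3 Theorem 1: the answer to the question is no, for every $n>1$.
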